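\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Increasing solutions of second-order algebraic differential equations can grow arbitrarily fast}


\begin{abstract}
We construct one explicit second-order algebraic differential equation with integer coefficients such that, for every increasing function $\psi$ on $(0,\infty)$, it has a solution that is real-analytic and strictly increasing on $\mathbb R$, positive on $(0,\infty)$, and larger than $\psi$ at a sequence of points tending to $+\infty$. The idea is to take an oscillating function with arbitrarily high peaks and to parametrize its graph by arc length, which turns it into an increasing function without raising the order of the equation. Order two is best possible: every positive $C^1$ solution of a first-order equation on a half-line is bounded by $\exp(x^K)$ for some $K$ and all large $x$.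
\end{abstract}

\section{The question and the answer}

An \emph{algebraic differential equation} of order $n$ is an equation
\begin{equation}\label{ade}
\Omega(x,y,y',\dots,y^{(n)})=0 ,
\end{equation}
where $\Omega$ is a polynomial, not identically zero, that involves $y^{(n)}$. How fast can a real solution on a half-line $(x_0,\infty)$ grow?

For $n=1$ the model equations $y'=x^ky$ have solutions of size $\exp(x^{k+1}/(k+1))$, and in fact every positive $C^1$ solution of a first-order equation is, for large $x$, at most $\exp(x^K)$ for some $K$ (Theorem~\ref{thm:first} below). For $n=2$ the function $y=\exp(\exp x)$ appears: its logarithmic derivative satisfies $(y'/y)'=y'/y$, that is, $yy''-y'^2=yy'$. One might guess that each further order allows one more exponential. E.~Borel suggested that positive increasing solutions of order $n$ are eventually majorized by $\exp_{n+1}x$, where $\exp_k$ is the $k$th iterate of the exponential function.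

Without monotonicity there is no bound at all. Vijayaraghavan and others showed that second-order equations can have real solutions on $(0,\infty)$ whose absolute value exceeds any preassigned increasing function at a sequence of points tending to $+\infty$. None of these solutions is increasing. Monotonicity seems to be a real restriction, because a solution that has climbed a peak can never descend from it. Borel's bound is known to fail for order three, where there is a counterexample. For order two, the following question was posed in \cite{source}: \emph{can positive, increasing solutions on $(x_0,\infty)$ of second-order algebraic differential equations have arbitrarily rapid growth}, in the sense that for every increasing $\psi$ some such solution exceeds $\psi$ at a sequence tending to $+\infty$? We show that they can.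

Throughout, ``$\psi$ is increasing'' is meant in the weak sense, so the statements below cover strictly increasing $\psi$ as well; the solutions we construct satisfy $y'>0$.

\begin{theorem}\label{thm:main}
There is a nonzero polynomial $\Phi\in\mathbb Z[u,v,w]$ such that the equation
\begin{equation}\label{eq:main}
\Phi(y-x,\;y',\;y'')=0
\end{equation}
has the following property. For every increasing $\psi:(0,\infty)\to\mathbb R$ there are a real-analytic solution $y:\mathbb R\to\mathbb R$ of \eqref{eq:main}, with $y'>0$ on $\mathbb R$ and $y>0$ on $(0,\infty)$, and a sequence of points $x_j>0$ with $x_j\to+\infty$ and $y(x_j)>\psi(x_j)$ for all $j$.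
\end{theorem}

The polynomial $\Phi$ is written out in \eqref{eq:Phi}; it has degree $4$ in $w$, so \eqref{eq:main} has order exactly two. This order cannot be lowered: by the next theorem, no positive $C^1$ solution of a first-order equation on a half-line exceeds $\psi(x)=\exp(\exp x)$ at a sequence tending to $+\infty$. The bound in this theorem goes back to Lindel\"of.

\begin{theorem}\label{thm:first}
If $y>0$ is a $C^1$ solution on $(x_0,\infty)$ of $P(x,y,y')=0$, where $P\not\equiv0$ is a real polynomial, then there is $K$ such that $y(x)\le\exp(x^K)$ for all large $x$.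
\end{theorem}

\begin{corollary}\label{cor:higher}
For each $n\ge2$ there is a single equation \eqref{ade} of order $n$ with integer coefficients such that, for every increasing $\psi:(0,\infty)\to\mathbb R$, it has a real-analytic solution $Y$ on $(0,\infty)$ with $Y,Y',\dots,Y^{(n-1)}>0$ and $Y>\psi$ at a sequence tending to $+\infty$.
\end{corollary}

\paragraph{The idea.}
In coordinates rotated by $45^\circ$ (and rescaled), an increasing function becomes a function with Lipschitz constant $1$: if $s=x+y$ and $R=y-x$, then $x=(s-R)/2$ and $y=(s+R)/2$ both increase with $s$ as soon as $|dR/ds|<1$. Every smooth function $R(\lambda)$ acquires this property when $\lambda$ is replaced by the arc length $s$ of its graph, since $ds^2=d\lambda^2+dR^2$. So we may start from an oscillating function $R$ with wild peaks and \emph{define} $x$ and $y$ by these formulas. When $R$ climbs steeply, $s$ and $R$ increase almost together, so $x$ hardly moves while $y$ shoots up. When $R$ falls, $y$ hardly moves while $x$ catches up along a long plateau (Figure~\ref{fig:stairs}). The descent that monotonicity forbids has become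 a plateau.

It remains to find functions $R$ whose peaks can be made as high as we please while all of them satisfy one fixed equation. We take
\[
R(\lambda)=\frac1{2-\cos\lambda-\cos(\sqrt2\,\lambda-2\pi b)} .
\]
The phase $b$ governs the peaks, but it can be eliminated from the differential equation. A category argument then provides a phase for which infinitely many peaks are high enough.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.72]
\draw[->] (0,0)--(7.4,0) node[right] {$x$};
\draw[->] (0,0)--(0,7.4) node[above] {$y$};
\draw[dashed] (0,0)--(7,7) node[right] {$y=x$};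
\draw[thick,rounded corners=4pt] (0,0.3)--(0.9,1.2)--(1.15,2.9)--(2.75,3.1)--(3.2,3.5)--(3.4,6.3)--(6.1,6.5)--(6.7,7.1);
\draw[<->] (2,2.05)--(2,2.93);
\node[left] at (2.03,2.52) {$R$};
\node[left] at (3.35,5.2) {climb};
\node[above] at (4.9,6.4) {plateau};
\end{tikzpicture}
\caption{Schematic graph of the increasing function $y(x)$ obtained from an oscillating function $R>0$. The height of the graph above the diagonal is $R=y-x$. A rise of $R$ becomes a steep climb; the following fall of $R$ becomes a plateau.}
\label{fig:stairs}
\end{figure}

\section{Arc length as the independent variable}\label{sec:arc}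

A dot denotes $d/d\lambda$ and a prime denotes $d/dx$. Let $I$ be an open interval, $\lambda_0\in I$, and $R:I\to\mathbb R$ real-analytic. Put
\begin{equation}\label{eq:xy}
s(\lambda)=\int_{\lambda_0}^{\lambda}\sqrt{1+\dot R(\tau)^2}\,d\tau,\qquad
x=\tfrac12\bigl(s-R+R(\lambda_0)\bigr),\qquad y=x+R .
\end{equation}
Thus $x(\lambda_0)=0$ and $y=\tfrac12(s+R+R(\lambda_0))$. With $W=\dot s=\sqrt{1+\dot R^2}>|\dot R|$ we have
\begin{equation}\label{eq:AB}
\dot x=\tfrac12(W-\dot R)>0,\qquad \dot y=\tfrac12(W+\dot R)>0,\qquad \dot x\,\dot y=\tfrac14 .
\end{equation}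
Since $x$ is analytic with positive derivative, its inverse is analytic, so $y$ is a real-analytic function of $x$ on the interval $x(I)$, with $y'=\dot y/\dot x>0$. The point of the next lemma is that the derivatives of $R$ with respect to the old variable $\lambda$ can be expressed through $y',y''$ alone.

\begin{lemma}\label{lem:arc}
In this situation the following hold.
\begin{enumerate}
\item[(i)] $\dot R=\dfrac{y'-1}{2\sqrt{y'}}$ and $\ddot R=\dfrac{(1+y')\,y''}{8\,y'^2}$.
\item[(ii)] Where $\dot R\ge0$ we have $\dot x\le\frac12$; where $\dot R\le0$ we have $\dot y\le\frac12$.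
\item[(iii)] Where $|\dot R|\le c$ we have $\dot x\ge\dfrac1{2(1+2c)}$.
\item[(iv)] If $R>0$ and $D=1/R$, then, with $r=y-x$ (so $r=R$),
\begin{equation}\label{eq:D}
D=\frac1r,\qquad \dot D^2=\frac{(y'-1)^2}{4r^4y'},\qquad
\ddot D=\frac{4y'(y'-1)^2-r(1+y')y''}{8\,r^3y'^2}.
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By \eqref{eq:AB}, $y'=\dot y/\dot x=4\dot y^2$, so $\dot y=\frac12\sqrt{y'}$ and $\dot x=1/(2\sqrt{y'})$. Subtracting gives
$\dot R=\dot y-\dot x=\frac12\bigl(y'^{1/2}-y'^{-1/2}\bigr)$, the first formula. Differentiating it,
\[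
\ddot R=\dot x\,\frac{d}{dx}\,\frac{y'^{1/2}-y'^{-1/2}}2
=\frac1{2y'^{1/2}}\cdot\frac{y'^{-1/2}+y'^{-3/2}}4\;y''=\frac{(1+y')y''}{8y'^2}.
\]

(ii) By \eqref{eq:AB}, $\dot x=1/(4\dot y)=1/\bigl(2(W+\dot R)\bigr)$, and $W+\dot R\ge1$ where $\dot R\ge0$. Likewise $\dot y=1/\bigl(2(W-\dot R)\bigr)$, and $W-\dot R\ge1$ where $\dot R\le0$.

(iii) Since $W\le1+|\dot R|$, we have $W+\dot R\le1+2|\dot R|\le1+2c$ in the same formula for $\dot x$.

(iv) We have $\dot D=-\dot R/R^2$ and $\ddot D=-\ddot R/R^2+2\dot R^2/R^3$. By (i), $\dot R^2=(y'-1)^2/(4y')$, which gives $\dot D^2$; and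
\[
\ddot D=-\frac{(1+y')y''}{8r^2y'^2}+\frac{(y'-1)^2}{2r^3y'} ,
\]
which is the stated fraction.
\end{proof}

So an algebraic relation between $D,\dot D^2,\ddot D$, \emph{not containing $\lambda$}, turns into an algebraic relation between $y-x,y',y''$. The new independent variable $x$ involves an integral, and one might have expected to pay for it with one more differentiation; we do not, because the combination $y-x$ is the known function $R$.

\section{One steep step}\label{sec:step}

The smallest case shows how climbs of unlimited height fit into a single equation. For $0<\varepsilon<1$ let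
\[
D(\lambda)=\lambda^2+\varepsilon^2,\qquad R=\frac1{\lambda^2+\varepsilon^2}\qquad(\lambda\in\mathbb R),\qquad \lambda_0=0 .
\]
All these functions $D$ satisfy $\ddot D=2$, an equation that does not see $\varepsilon$. By \eqref{eq:D} the corresponding $y$ satisfies
\begin{equation}\label{eq:step}
(y-x)(1+y')\,y''=4y'(y'-1)^2-16\,(y-x)^3y'^2 ,
\end{equation}
again independently of $\varepsilon$. Since $\dot R$ is bounded on $\mathbb R$, Lemma~\ref{lem:arc}(iii) bounds $\dot x$ below by a positive constant, so $x(\lambda)$ runs through all of $\mathbb R$ and $y$ is an increasing analytic solution of \eqref{eq:step} on $\mathbb R$.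

As $\lambda$ goes from $-1$ to $0$, $R$ increases from $1/(1+\varepsilon^2)$ to $1/\varepsilon^2$. By Lemma~\ref{lem:arc}(ii), $x$ increases by at most $\frac12$, while $y=x+R$ increases by more than $\varepsilon^{-2}-1$. As $\lambda$ goes from $0$ to $1$ the roles are exchanged: $y$ increases by at most $\frac12$, and $x$ by more than $\varepsilon^{-2}-1$. This is one step of the staircase in Figure~\ref{fig:stairs}.

For $\varepsilon=0$ the function $R=\lambda^{-2}$ on $(-\infty,0)$, with $\lambda_0=-1$, gives a solution of \eqref{eq:step} with a vertical asymptote: $x$ increases by at most $\frac12$ as $\lambda$ runs from $-1$ to $0$, while $y\to\infty$. Changing $\lambda_0$ only replaces $(x,y)$ by $(x+c,y+c)$ with a constant $c$, which respects \eqref{eq:step}. Up to such a shift, the solutions with small $\varepsilon>0$ are perturbations of this exploding solution that survive the explosion.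

To answer the question we need infinitely many such steps in one solution, at places tending to $+\infty$ and with heights dictated by $\psi$; and the equation must see neither the places nor the heights. For this we replace $\lambda^2+\varepsilon^2$ by a function with infinitely many near-zeros.

\section{Two frequencies and the polynomial $\Phi$}\label{sec:torus}

For $b\in\mathbb R$ let
\[
D_b(\lambda)=2-\cos\lambda-\cos(\sqrt2\,\lambda-2\pi b),\qquad R_b=\frac1{D_b}\ \text{ where } D_b>0 .
\]
Clearly $D_b\ge0$, and $D_{b+1}=D_b$. We have $D_b(\lambda)=0$ exactly when both cosines equal $1$, that is,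
\begin{equation}\label{eq:zeros}
D_b(\lambda)=0\iff \lambda=2\pi q \text{ with } q\in\mathbb Z \text{ and } \sqrt2\,q-b\in\mathbb Z .
\end{equation}
So $D_b>0$ on $\mathbb R$ unless $b$ lies in the countable set $S=\mathbb Z+\sqrt2\,\mathbb Z$. For $b\notin S$, if $b$ is close to $\sqrt2\,q$ modulo $1$, then $D_b(2\pi q)=1-\cos\bigl(2\pi(\sqrt2\,q-b)\bigr)$ is close to $0$ and $R_b$ has a high peak near $2\pi q$. The phase $b$ thus governs all the peaks. With a rational number in place of $\sqrt2$, $D_b$ would be periodic, and $R_b$ would be bounded whenever $D_b$ has no zero.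

\paragraph{An equation for $D_b$.} Write $c_1=\cos\lambda$, $s_1=\sin\lambda$, and $c_2,s_2$ for the cosine and sine of $\sqrt2\,\lambda-2\pi b$. Then
\[
D_b=2-c_1-c_2,\qquad \dot D_b=s_1+\sqrt2\,s_2,\qquad \ddot D_b=c_1+2c_2 .
\]
The first and third relations can be solved for the cosines:
\begin{equation}\label{eq:cosines}
c_1=4-2D_b-\ddot D_b,\qquad c_2=D_b+\ddot D_b-2 .
\end{equation}
Squaring the second gives $\dot D_b^2-s_1^2-2s_2^2=2\sqrt2\,s_1s_2$. We square once more to remove $\sqrt2$ and the product $s_1s_2$, and use $s_i^2=1-c_i^2$:
\begin{equation}\label{eq:E}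
\bigl(\dot D_b^2-3+c_1^2+2c_2^2\bigr)^2=8\,(1-c_1^2)(1-c_2^2) .
\end{equation}
With \eqref{eq:cosines} this is a relation between $D_b,\dot D_b^2,\ddot D_b$ with integer coefficients, containing neither $\lambda$ nor $b$.

\paragraph{The equation for $y$.} Let $x,y$ be obtained from $R=R_b$ by \eqref{eq:xy} on an open interval where $D_b>0$, and put $u=y-x$, $v=y'$, $w=y''$. Set
\begin{gather*}
M=8u^3v^2,\qquad H=4v(v-1)^2-u(1+v)w,\\
C_1=4M-16u^2v^2-H,\qquad C_2=8u^2v^2+H-2M .
\end{gather*}
By \eqref{eq:D}, $\ddot D_b=H/M$ and $D_b=1/u=8u^2v^2/M$, so \eqref{eq:cosines} says $c_1=C_1/M$ and $c_2=C_2/M$. Moreover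
\[
M^2\dot D_b^2=64u^6v^4\cdot\frac{(v-1)^2}{4u^4v}=16u^2v^3(v-1)^2 .
\]
Multiplying \eqref{eq:E} by $M^4$ we obtain $\Phi(y-x,y',y'')=0$, where
\begin{equation}\label{eq:Phi}
\Phi(u,v,w)=\bigl(16u^2v^3(v-1)^2-3M^2+C_1^2+2C_2^2\bigr)^2-8\,(M^2-C_1^2)(M^2-C_2^2) .
\end{equation}
This is a polynomial in $u,v,w$ with integer coefficients. To see its degree in $w$, put $t=u(1+v)w$; then $C_1=t+\cdots$ and $C_2=-t+\cdots$, where the dots do not contain $w$. Hence the part of highest degree in $w$ is $(3t^2)^2-8t^4=t^4$, and
\[
\Phi(u,v,w)=u^4(1+v)^4w^4+(\text{lower powers of }w) .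
\]
In particular $\Phi(y-x,y',y'')$, as a polynomial in $x,y,y',y''$, is nonzero and has degree $4$ in $y''$. We have proved the following.

\begin{lemma}\label{lem:eq}
If $D_b>0$ on an open interval $I\ni0$, the function $y(x)$ obtained from $R_b$ by \eqref{eq:xy} with $\lambda_0=0$ is a real-analytic solution of \eqref{eq:main} on $x(I)$, with $y'>0$; here $\Phi$ is the polynomial \eqref{eq:Phi}.
\end{lemma}

\begin{remark}
The existence of such an equation can be predicted by counting. Regard $\theta_1=\lambda$ and $\theta_2=\sqrt2\,\lambda-2\pi b$ as independent variables, so that $d/d\lambda$ becomes $\partial_{\theta_1}+\sqrt2\,\partial_{\theta_2}$. Then $R,\dot R,\ddot R$ lie in the field $\mathbb Q(i,\sqrt2)(e^{i\theta_1},e^{i\theta_2})$, of transcendence degree at most $2$ over $\mathbb Q$. Adjoining $W=\sqrt{1+\dot R^2}$ does not change the transcendence degree, and the enlarged field contains $y-x=R$, $y'=\dot y/\dot x$ and $y''$. Three elements of such a field are algebraically dependent over $\mathbb Q$. The field also contains $y'''$, but the triple $y',y'',y'''$ would only give an equation of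 order at most three; it is the presence of $y-x$ that ensures order two.
\end{remark}

\section{Choosing the phase: proof of Theorem \ref{thm:main}}\label{sec:proof}

For $b\notin\mathbb Z$ we have $D_b(0)>0$. We then write $x_b(\lambda)$ for the function $x$ in \eqref{eq:xy} with $R=R_b$ and $\lambda_0=0$, defined on the largest open interval around $0$ on which $D_b>0$.

\paragraph{Solutions on the whole line.} Let $b\notin S$, so that $D_b>0$ on $\mathbb R$. We claim that $x_b(\lambda)\to\pm\infty$ as $\lambda\to\pm\infty$. Where $\cos\lambda\le0$ we have $D_b\ge1$, hence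
\[
|\dot R_b|=\frac{|\dot D_b|}{D_b^2}\le1+\sqrt2,\qquad\text{and so}\qquad \dot x_b\ge\frac1{2(3+2\sqrt2)}
\]
by Lemma~\ref{lem:arc}(iii). Every interval of length $2\pi$ contains a set of measure $\pi$ on which $\cos\lambda\le0$, so $x_b$ increases by at least $\pi/(2(3+2\sqrt2))$ over it. This proves the claim. Together with Lemma~\ref{lem:eq} it shows that the corresponding function $y=y_b(x)$ is a real-analytic solution of \eqref{eq:main} on all of $\mathbb R$ with $y_b'>0$. For $x>0$ we have $y_b=x+R_b>0$.

\paragraph{Resonant phases.} For an integer $q\ge1$ let $b_q=\sqrt2\,q$. By \eqref{eq:zeros} and the irrationality of $\sqrt2$, the only zero of $D_{b_q}$ is $\lambda=2\pi q$. We claim that the corresponding solution explodes at a finite $x$: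
\begin{equation}\label{eq:Xq}
X_q:=\sup_{0\le\lambda<2\pi q}x_{b_q}(\lambda)<\infty,\qquad R_{b_q}(\lambda)\to+\infty\ \text{ as }\lambda\uparrow2\pi q .
\end{equation}
The second statement holds because $D_{b_q}(2\pi q)=0$. For the first, put $\ell=\lambda-2\pi q$; then $D_{b_q}=2-\cos\ell-\cos(\sqrt2\,\ell)$ and $\dot D_{b_q}=\sin\ell+\sqrt2\sin(\sqrt2\,\ell)$. For $-\pi/\sqrt2<\ell<0$ both sines are negative, so $\dot D_{b_q}<0$ and $R_{b_q}$ increases. By Lemma~\ref{lem:arc}(ii), $x_{b_q}$ increases by at most $\pi/(2\sqrt2)$ for $-\pi/\sqrt2<\ell<0$; on the compact interval $0\le\lambda\le2\pi q-\pi/\sqrt2$ it is bounded by continuity. This proves \eqref{eq:Xq}.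

The exploding solution itself is of no use on a half-line, but nearby phases inherit its climb. Fix an increasing $\psi$. By \eqref{eq:Xq} we can choose $\lambda_q\in(2\pi q-1,2\pi q)$ with
\[
R_{b_q}(\lambda_q)>\psi(X_q+1).
\]
It is essential here that $x$ stays below the finite bound $X_q$ during the whole unbounded climb: thus $\psi(X_q+1)$ is a fixed number, known before the height of the climb is chosen. On the compact interval $[0,\lambda_q]$ we have $D_{b_q}>0$. Hence $D_b>0$ on $[0,\lambda_q]$ for all $b$ near $b_q$, and $R_b(\lambda_q)$ and $x_b(\lambda_q)=\int_0^{\lambda_q}\dot x_b\,d\lambda$ depend continuously on such $b$, the integrand being jointly continuous in $(\lambda,b)$. Since $x_{b_q}(\lambda_q)\le X_q$, there is an open interval $O_q\ni b_q$ such that for all $b\in O_q$ we have $D_b>0$ on $[0,\lambda_q]$ and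
\begin{equation}\label{eq:good}
0<x_b(\lambda_q)<X_q+1,\qquad R_b(\lambda_q)>\psi(X_q+1)\ge\psi\bigl(x_b(\lambda_q)\bigr) .
\end{equation}
Because $D_{b+1}=D_b$, the same holds for all $b\in O_q+\mathbb Z$.

\paragraph{Infinitely many steps at once.} We need one $b\notin S$ that satisfies \eqref{eq:good} for infinitely many $q$; it will be approximated extremely well, modulo $1$, by infinitely many of the numbers $\sqrt2\,q$. For $N\ge1$ let $G_N=\bigcup_{q\ge N}(O_q+\mathbb Z)$. This set is open, and it is dense in $\mathbb R$ because the points $\sqrt2\,q$ with $q\ge N$ are dense modulo $1$. For each of the countably many $\sigma\in S$ the set $\mathbb R\setminus\{\sigma\}$ is also open and dense. By Baire's theorem, a countable intersection of dense open subsets of $\mathbb R$ is dense, so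
\[
\Bigl(\,\bigcap_{N\ge1}G_N\Bigr)\setminus S\neq\emptyset .
\]
Let $b$ belong to this set. Then $y=y_b$ is a solution on $\mathbb R$ with the required analyticity, monotonicity and positivity, and \eqref{eq:good} holds for infinitely many $q$. For these $q$ put $x_q=x_b(\lambda_q)>0$. Then
\[
y(x_q)=x_q+R_b(\lambda_q)>\psi(x_q) .
\]
Since $\lambda_q>2\pi q-1\to\infty$, also $x_q=x_b(\lambda_q)\to+\infty$. This proves Theorem~\ref{thm:main}. \qed

\begin{remark}
For a given $\psi$ the proof gives such a solution for a residual set of phases $b$, that is, a set containing a countable intersection of dense open sets. The growth comes in bursts: at $\lambda=(2k+1)\pi$ we have $D_b\ge2$, so $y\le x+\frac12$ at the corresponding points $x$, which tend to $+\infty$ with $k$.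
\end{remark}

\section{First-order equations: proof of Theorem \ref{thm:first}}\label{sec:first}

Let $z=y'/y=(\log y)'$. In the equations $y'=x^ky$ we have $z=x^k$, and the growth is at most $\exp(x^K)$; in $y'=y^2$ we have $z=y$, and every positive solution explodes in finite time. The proof shows that there is nothing in between: where $y$ exceeds a suitable power of $x$, $z$ is either less than a power of $x$ or greater than a fixed positive power of $y$. The second alternative leads to an explosion, so a solution on a half-line must obey the first.

Put $Q(x,y,z)=P(x,y,yz)$. The map $x^iy^jp^k\mapsto x^iy^{j+k}z^k$ is injective on monomials, so $Q\not\equiv0$. Let $d\ge1$ bound the degree of $Q$ in each variable, and fix an integer $N\ge4d+1$.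

\begin{lemma}\label{lem:gap}
There is $x_1>\max(x_0,1)$ such that $Q(x,y,z)\ne0$ whenever $x\ge x_1$, $y>0$ and $x^N\le z\le y^{1/N}$.
\end{lemma}

\begin{proof}
Let $x>1$ and let $y,z$ satisfy the stated inequalities. Then $z\ge x^N\ge x>1$ and $y\ge z^N\ge x$. Order the monomials $x^iy^jz^k$ that occur in $Q$ lexicographically by $(j,k,i)$, and let $(j_0,k_0,i_0)$ be the largest. We bound the quotient of any other monomial (without its coefficient) by this top monomial.
\begin{itemize}
\item If $j<j_0$, the quotient is at most $y^{-1}x^dz^d\le y^{-1}z^{2d}\le y^{-1+2d/N}\le y^{-1/2}\le x^{-1/2}$.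
\item If $j=j_0$ and $k<k_0$, it is at most $z^{-1}x^d\le x^{d-N}\le x^{-1}$.
\item If $j=j_0$, $k=k_0$ and $i<i_0$, it is at most $x^{-1}$.
\end{itemize}
So all quotients are at most $x^{-1/2}$. Once $x$ is large, depending only on the coefficients of $Q$, the top term exceeds in absolute value the sum of the absolute values of all other terms, and $Q\neq0$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:first}]
Enlarge $x_1$ so that also $x^{N+1}>N^2$ for $x\ge x_1$. Let
\[
E=\{x>x_1:\ y(x)>x^{N^2}\},
\]
an open set, and let $(a,c)$ be a component of $E$, where $c\le\infty$. On it $x^N<y^{1/N}$, and $Q(x,y,z)=0$, so by Lemma~\ref{lem:gap} the continuous function $z$ never takes a value in $[x^N,y^{1/N}]$. The sets $\{z<x^N\}$ and $\{z>y^{1/N}\}$ are therefore open, disjoint, and cover $(a,c)$. By connectedness one of the inequalities holds on all of $(a,c)$.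

\emph{The case $z>y^{1/N}$ on $(a,c)$ is impossible.} Here $z>y^{1/N}>x^N$, so
\[
\bigl(\log y-N^2\log x\bigr)'=z-\frac{N^2}x>x^N-\frac{N^2}x>0 .
\]
The function $\log y-N^2\log x$ is positive and increasing on $(a,c)$. If $c<\infty$, it is therefore positive at $c$ too, so $c\in E$, which contradicts that $c$ is an endpoint of a component. Hence $c=\infty$. But then
\[
(y^{-1/N})'=-\frac1N\,y^{-1/N}z<-\frac1N\qquad\text{on }(a,\infty),
\]
so $y^{-1/N}$ eventually becomes negative, a contradiction.

\emph{The case $z<x^N$ on $(a,c)$.} If $a>x_1$, then $a\notin E$ and continuity gives $y(a)=a^{N^2}$; otherwise $a=x_1$. In either case, for $x\in(a,c)$,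
\[
\log y(x)=\log y(a)+\int_a^x z\,d\xi\le\max\{N^2\log x,\ \log y(x_1)\}+x^{N+1} ,
\]
because $\int_a^x z\,d\xi\le\int_a^x\xi^N\,d\xi\le x^{N+1}$.

This bound holds at every point of $E$, and at points $x>x_1$ outside $E$ we have $y(x)\le x^{N^2}$. Hence $y(x)\le\exp(x^{N+2})$ for all large $x$.
\end{proof}

\section{Higher order: proof of Corollary \ref{cor:higher}}\label{sec:higher}

For $n=2$ restrict the solutions in Theorem~\ref{thm:main} to $(0,\infty)$. For $n\ge3$ we integrate them $k=n-2\ge1$ times. Given $\psi$, let $y$ be the solution that Theorem~\ref{thm:main} provides for the increasing function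
\[
\tilde\psi(x)=k!\,\max\{\psi(x+1),0\}\qquad(x>0),
\]
with its sequence $x_j$, and put
\[
Y(x)=\frac1{(k-1)!}\int_0^x(x-s)^{k-1}y(s)\,ds\qquad(x>0).
\]
Then $Y$ is real-analytic, and
\[
Y^{(j)}(x)=\frac1{(k-1-j)!}\int_0^x(x-s)^{k-1-j}y(s)\,ds>0\quad(0\le j<k),\qquad Y^{(k)}=y>0,\quad Y^{(k+1)}=y'>0
\]
on $(0,\infty)$. Thus $Y,\dots,Y^{(n-1)}>0$, and
\[
\Phi\bigl(Y^{(n-2)}-x,\;Y^{(n-1)},\;Y^{(n)}\bigr)=0 .
\]
This equation does not depend on $\psi$, has integer coefficients, and has order $n$ because $\Phi$ has degree $4$ in $w$. Finally, $y$ is positive and increasing on $(0,\infty)$, so for $x>0$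
\[
Y(x+1)\ge\frac1{(k-1)!}\int_x^{x+1}(x+1-s)^{k-1}y(s)\,ds\ge\frac{y(x)}{(k-1)!}\cdot\frac1k=\frac{y(x)}{k!} .
\]
At $x=x_j$ this gives $Y(x_j+1)\ge y(x_j)/k!>\max\{\psi(x_j+1),0\}\ge\psi(x_j+1)$, and $x_j+1\to+\infty$. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{On the growth of solutions of algebraic differential equations},
\url{https://www.ams.org/journals/tran/1978-240-00/S0002-9947-1978-0486718-6/S0002-9947-1978-0486718-6.pdf}.
\end{thebibliography}

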